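\title{The peripheral spectrum of a positive operator on a Banach lattice is cyclic}

\begin{abstract}
Let $T$ be a positive operator on a complex Banach lattice, with spectral radius $r$. We prove that if $re^{i\varphi}$ lies in the spectrum of $T$, then so does $re^{in\varphi}$ for every integer $n$. No growth condition on $T$ and no restriction on the lattice is needed. We deduce a list of all possible peripheral spectra and the analogous statement for generators of positive $C_0$-semigroups. The proof follows a Markov chain built from the modulus of a peripheral eigenvector. Along the chain the phases of the eigenvector are almost always aligned, and if cyclicity failed, a nonnegative potential, obtained from a factorization lemma of Lozanovskii type, would decrease linearly in time.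
\end{abstract}

\section{The question and the results}\label{sec:intro}

A real Banach lattice is a real Banach space $E_{\mathbb R}$ with a vector lattice order such that $|a|\le|b|$ implies $\|a\|\le\|b\|$. A \emph{complex Banach lattice} is the complexification $E=E_{\mathbb R}\oplus iE_{\mathbb R}$ of such a space, with modulus $|z|=\sup_\theta\operatorname{Re}(e^{i\theta}z)$ and norm $\|z\|=\|\,|z|\,\|$. Its positive cone $E_+$ is that of $E_{\mathbb R}$. The spaces $C(K)$, $L^p(\mu)$ and $\mathbb C^d$ with an $\ell^p$-norm are examples, with the pointwise modulus. A linear operator $T$ on $E$ is \emph{positive}, written $T\ge0$, if $TE_+\subseteq E_+$; such an operator is automatically bounded. We write $\mathcal L(E)$ for the bounded operators on $E$, $\sigma(T)$ for the spectrum and $r(T)=\lim_j\|T^j\|^{1/j}$ for the spectral radius. The \emph{peripheral spectrum} of $T$ is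
\[
\sigma_{\rm per}(T)=\{\lambda\in\sigma(T):|\lambda|=r(T)\}.
\]
A set $\Gamma\subseteq\mathbb C$ is \emph{cyclic} if $re^{i\varphi}\in \Gamma$ with $r\ge0$, $\varphi\in\mathbb R$ implies $re^{in\varphi}\in \Gamma$ for all $n\in\mathbb Z$. A subset of the unit circle $\mathbb T$ is cyclic exactly when it contains all integer powers of each of its elements.

The cyclic permutation matrix of size $q\in\mathbb N=\{1,2,\dots\}$ has spectrum $C_q=\{z:z^q=1\}$, and a direct sum of two such matrices can have spectrum $C_2\cup C_3$, which is cyclic but is not a group. Without positivity nothing can be said: multiplication by $i$ on $\mathbb C$ has peripheral spectrum $\{i\}$.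

One computation suggests that positivity forces cyclicity. Let $T$ be a matrix with nonnegative entries $T(s,t)$, let $Tx=\lambda x$ with $|\lambda|=1$ and $x\ne0$, and write $x=\sigma f$ with $f=|x|$ and $|\sigma|=1$. The triangle inequality gives $f\le Tf$. Suppose that $f=Tf$, as happens when all column sums of $T$ are at most $1$ (the entries of $Tf-f$ are then nonnegative with sum at most $0$). In a row $s$ with $f(s)>0$, equality in the triangle inequality means that $\sigma(t)=\lambda\sigma(s)$ whenever $T(s,t)f(t)>0$; in a row with $f(s)=0$ all terms $T(s,t)f(t)$ vanish. In both cases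
\[
T(\sigma^nf)(s)=\sum_tT(s,t)f(t)\,\lambda^n\sigma(s)^n=\lambda^n\sigma(s)^nf(s),
\]
so $\lambda^n$ is an eigenvalue. An operator that moves $x$ without cancellation sees only the phase ratios $\sigma(t)/\sigma(s)$, and these can be raised to the $n$th power.

In general $r(T)=1$ does not imply $f=Tf$ (Example~\ref{ex:three}), and in infinite dimensions $\lambda$ need not be an eigenvalue. Many results give sufficient conditions for $\sigma_{\rm per}(T)$ to be cyclic. The question, posed in \cite{source}, is whether \emph{every} positive operator on a complex Banach lattice has cyclic peripheral spectrum. The answer is yes.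

\begin{theorem}\label{thm:main}
If $E$ is a complex Banach lattice and $T$ is a positive operator on $E$, then $\sigma_{\rm per}(T)$ is cyclic.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $\rho>0$ and $\Gamma\subseteq\rho\mathbb T$. Then $\Gamma=\sigma_{\rm per}(T)$ for some positive operator $T$ with $r(T)=\rho$ on some complex Banach lattice if and only if $\Gamma=\rho\mathbb T$ or $\Gamma=\rho\bigcup_{q\in F}C_q$ with $F\subset\mathbb N$ finite and nonempty.
\end{theorem}

\begin{theorem}\label{thm:semi}
Let $A$ generate a positive $C_0$-semigroup $(T(t))_{t\ge0}$ on a complex Banach lattice, with $s(A)=\sup\operatorname{Re}\sigma(A)>-\infty$. If $s(A)+i\beta\in\sigma(A)$ with $\beta\in\mathbb R$, then $s(A)+in\beta\in\sigma(A)$ for all $n\in\mathbb Z$.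
\end{theorem}

Theorems~\ref{thm:main} and~\ref{thm:semi} are both special cases of a statement about the Fourier coefficients of a positive operator-valued map. A \emph{trigonometric polynomial} is a function $q(\omega)=\sum_{|m|\le d}c_m\bar\omega^m$ on $\mathbb T$. A number $\lambda$ is an \emph{approximate eigenvalue} of a closed operator $A$ if there are unit vectors $x_j$ in its domain with $(\lambda-A)x_j\to0$.

\begin{theorem}\label{thm:abs}
Let $\mathcal N$ be a linear map from the trigonometric polynomials to $\mathcal L(E)$ with $\mathcal N(q)\ge0$ whenever $q\ge0$. Put $N_m=\mathcal N(\bar\omega^m)$ for $m\in\mathbb Z$. If $r(N_0)\le1$ and $1$ is an approximate eigenvalue of $N_1$, then $r(N_n)\ge1$ for all $n\in\mathbb Z$.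
\end{theorem}

\begin{example}\label{ex:scalar}
Let $E=\mathbb C$ and $\mathcal N(q)=\int q\,d\mu$ for a positive measure $\mu$ on $\mathbb T$. The hypotheses say that $\mu(\mathbb T)\le1$ and $\int\bar\omega\,d\mu=1$. Then $\int(1-\operatorname{Re}\omega)\,d\mu\le0$, so $\mu$ is the unit mass at $1$ and $N_n=1$ for all $n$. The hypothesis $r(N_0)\le1$ cannot be dropped: if $\mu$ has density $2+\omega+\bar\omega$ with respect to normalized arc length, then $N_0=2$, $N_1=1$ and $N_2=0$.
\end{example}

Section~\ref{sec:model} carries out the argument for matrices with the maximum norm, where it needs no machinery. Section~\ref{sec:deduce} derives Theorems~\ref{thm:main}--\ref{thm:semi} from Theorem~\ref{thm:abs}, and Sections~\ref{sec:kernels}--\ref{sec:drift} prove Theorem~\ref{thm:abs}.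

\section{The argument for matrices}\label{sec:model}

\begin{example}\label{ex:three}
Let
\[
T=\begin{pmatrix}1&2&0\\0&0&1\\0&1&0\end{pmatrix},\qquad x=\begin{pmatrix}-1\\1\\-1\end{pmatrix},\qquad
P=\begin{pmatrix}1/3&2/3&0\\0&0&1\\0&1&0\end{pmatrix}.
\]
The eigenvalues of $T$ are $1,1,-1$, and $Tx=-x$. Here $f=(1,1,1)$ and $Tf=(3,1,1)$, so $\sigma^2f=f$ is not an eigenvector: there is cancellation in the first row, measured by $V=\log(Tf/f)=(\log3,0,0)$. The matrix $P(s,t)=T(s,t)f(t)/(Tf)(s)$ is stochastic. The Markov chain $(X_k)$ that it drives from state $1$ is still there at time $k$ with probability $3^{-k}$, so $\sum_k\mathbb E\,V(X_k)=\frac32\log3$ is finite. The chain moves to the states $2$ and $3$, where there is no cancellation, and these states carry the eigenvalue $(-1)^2$: the row vector $(0,1,1)$ is fixed by $T$.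
\end{example}

We now prove Theorem~\ref{thm:main} for matrices by following this chain, with estimates that do not depend on the dimension. Two elementary facts are used here and again in the general proof. The first is that almost aligned phases stay almost aligned under powers: for $\zeta=e^{i\theta}$ the inequality $|\sin ny|\le|n|\,|\sin y|$ (induction with the addition formula) gives
\begin{equation}\label{eq:phase}
1-\operatorname{Re}\zeta^n=2\sin^2(n\theta/2)\le 2n^2\sin^2(\theta/2)=n^2(1-\operatorname{Re}\zeta).
\end{equation}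
The second is that a random variable that cannot easily be large and is often very negative has negative mean.

\begin{lemma}\label{lem:drift}
Let $\Delta$ be an integrable real random variable with $\mathbb E\,e^{\Delta}\le C$, where $C\ge1$. Then $\mathbb E\,\Delta\le\log C$. If moreover $\mathbb P(\Delta<-a)\ge\frac12$ for $a=2\log C+4$, then $\mathbb E\,\Delta\le-1$.
\end{lemma}

\begin{proof}
The first claim is Jensen's inequality. For the second let $d=\mathbb P(\Delta<-a)\ge\frac12$. If $d<1$, Jensen's inequality conditioned on the event $\{\Delta\ge-a\}$ gives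
\[
\mathbb E[\Delta;\Delta\ge-a]\le(1-d)\log\frac{C}{1-d}\le\log C+\frac1e,
\]
because $y\log(1/y)\le1/e$ on $(0,1]$; if $d=1$ the left side is $0$ and the bound holds as well. Hence $\mathbb E\,\Delta\le-ad+\log C+1/e\le-a/2+\log C+1/e=-2+1/e\le-1$.
\end{proof}

Let $X$ be a finite set and give $\mathbb C^X$ the maximum norm, so that $\|S\|=\max_s\sum_t|S(s,t)|$ for a matrix $S$. Let $T\ge0$, $r(T)=1$, $Tx=\lambda x$, $|\lambda|=1$, $\|x\|=1$, $x=\sigma f$ as before, and suppose that $\lambda^n\notin\sigma(T)$.

\emph{From a spectral gap to a small norm.} Put $N_m=\frac12(I+\lambda^{-m}T)$. Then $N_1x=x$ and $r(N_0)\le1$. The eigenvalues of $N_n$ are the numbers $\frac12(1+\lambda^{-n}\mu)$ with $\mu\in\sigma(T)$, and these have modulus less than $1$ because $|\mu|\le1$ and $\mu\ne\lambda^n$. So $\|N_n^L\|\,\|N_0^L\|^2\to0$, and we fix $L$ such that $M=N_0^L$, $B=N_n^L$, $\kappa=\|B\|$ satisfy $4e^4\kappa\|M\|^2\le1$. With $a=2\log\|M\|+4$ this reads $e^a\kappa\le\frac14$. Let $\delta=1/(4n^2+4)$. All powers $N_m^L$ come from the same positive matrices: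 $N_m^L=\sum_{j=0}^L\lambda^{-mj}K_j$ with $K_j=2^{-L}\binom LjT^j$. From $x=N_1^Lx$ we get $f\le Mf$, hence $\|M^k\|\ge1$. On $Y=\{f>0\}$ let $V=\log(Mf/f)\ge0$ and $P(s,t)=M(s,t)f(t)/(Mf)(s)$, and start the chain $(X_k)$ at a point $s_0$ with $f(s_0)=1$.

\emph{Cancellation is rare.} The factors $f$ telescope, so the path $s_0,\dots,s_k$ in $Y$ has probability $\prod_{j<k}\big[e^{-V(s_j)}M(s_j,s_{j+1})\big]f(s_k)$. Therefore $\mathbb E\exp\sum_{j<k}V(X_j)\le(M^kf)(s_0)\le\|M^k\|$, and by Jensen's inequality $\sum_{j<k}\mathbb E\,V(X_j)\le\log\|M^k\|=o(k)$. The expected number $\beta_k$ of times $j<k$ with $V(X_j)>\delta$ is at most $\delta^{-1}\log\|M^k\|=o(k)$.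

\emph{Without cancellation the chain climbs.} Fix $s\in Y$ with $V(s)\le\delta$. Give the pair $(t,j)$ the probability $K_j(s,t)f(t)/(Mf)(s)$, so that $t$ has law $P(s,\cdot)$, and let $\zeta=\lambda^{-j}\overline{\sigma(s)}\sigma(t)$. The mean of $\zeta$ is $\overline{\sigma(s)}(N_1^Lx)(s)/(Mf)(s)=e^{-V(s)}\ge1-\delta$. By \eqref{eq:phase} the mean of $\zeta^n$ has real part at least $1-n^2\delta\ge\frac34$. This mean equals
\[
\overline{\sigma(s)}^{\,n}\sum_tB(s,t)\,\sigma(t)^nf(t)\big/(Mf)(s).
\]
The terms with $f(t)\le e^af(s)$ contribute at most $e^a\sum_t|B(s,t)|\le e^a\kappa\le\frac14$ in modulus. The remaining terms contribute at most the probability of the event $f(t)>e^af(s)$, which is therefore at least $\frac12$.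

\emph{The contradiction.} Let $h=-\log f\ge0$ on $Y$, and let $\Delta=h(t)-h(s)$ for one step from any $s\in Y$. Then $\mathbb E\,e^\Delta=e^{-V(s)}\sum_{t\in Y}M(s,t)\le\|M\|$. By Lemma~\ref{lem:drift}, $\mathbb E\,\Delta\le\log\|M\|$ for every $s$ and $\mathbb E\,\Delta\le-1$ if $V(s)\le\delta$. Since $h(X_0)=0$, we obtain $0\le\mathbb E\,h(X_k)\le-(k-\beta_k)+\beta_k\log\|M\|$, which is false for large $k$. The chain would have to climb $f$ forever, and $f\le1$.

Two features of the maximum norm were used. First, the constant function $1$ dominates the whole unit ball, and $h=\log(1/f)$ compares $f$ with it. A general lattice norm has no such function; Section~\ref{sec:factor} produces a substitute $g_k$ adapted to the law of $X_k$, and the potential $\log(g_k/f)$ then depends on time. Second, we cut the matrix $B$ along the set $\{f(t)\le e^af(s)\}$ and estimated entries in modulus. For other norms, passing to moduli can destroy smallness: on $\ell^2$ the matrix with rows $(1,1)$ and $(1,-1)$ has norm $\sqrt2$ while its entrywise modulus has norm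 $2$, and for the $j$th tensor powers the norms are $2^{j/2}$ and $2^j$. What every lattice norm does allow is multiplication of $B$ on both sides by unimodular functions, and Section~\ref{sec:drift} writes a smooth cutoff as an average of such multiplications.

\section{Consequences of Theorem~\ref{thm:abs}}\label{sec:deduce}

For a closed operator $A$ with $\sigma(A)\ne\emptyset$ and $\mu\notin\sigma(A)$ let $R(\mu,A)=(\mu-A)^{-1}$. The nonzero spectrum of $R(\mu,A)$ consists of the numbers $(\mu-\lambda)^{-1}$ with $\lambda\in\sigma(A)$, so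
\begin{equation}\label{eq:res}
\|R(\mu,A)\|\ge r(R(\mu,A))=1/\operatorname{dist}(\mu,\sigma(A)).
\end{equation}
It follows that \emph{every boundary point $\lambda$ of $\sigma(A)$ is an approximate eigenvalue}. Indeed, take $\lambda_j\to\lambda$ with $\lambda_j\notin\sigma(A)$. Then $\|R(\lambda_j,A)\|\to\infty$, so there are unit vectors $y_j$ with $c_j=\|R(\lambda_j,A)y_j\|\to\infty$, and the unit vectors $x_j=c_j^{-1}R(\lambda_j,A)y_j$ satisfy $(\lambda-A)x_j=(\lambda-\lambda_j)x_j+c_j^{-1}y_j\to0$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]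
If $E=\{0\}$ or $r(T)=0$, then $\sigma_{\rm per}(T)$ is $\emptyset$ or $\{0\}$, and both are cyclic. Otherwise scale so that $r(T)=1$, and let $\lambda\in\sigma(T)$, $|\lambda|=1$. Then $\lambda$ is a boundary point of $\sigma(T)$, hence an approximate eigenvalue of $T$. Put $\mathcal N(q)=\frac12\big(q(1)I+q(\lambda)T\big)$. This is positive for $q\ge0$, and $N_m=\frac12(I+\lambda^{-m}T)$ has spectrum $\frac12(1+\lambda^{-m}\sigma(T))$. So $r(N_0)\le1$, and $1$ is an approximate eigenvalue of $N_1$ because $I-N_1=\frac12\lambda^{-1}(\lambda-T)$. Theorem~\ref{thm:abs} gives $r(N_n)\ge1$, that is, some $\mu\in\sigma(T)$ has $|1+\lambda^{-n}\mu|\ge2$. Since $|\lambda^{-n}\mu|\le1$, this forces $\lambda^{-n}\mu=1$, so $\lambda^n\in\sigma(T)$.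
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
By scaling let $\rho=1$. Let $\Gamma=\sigma_{\rm per}(T)$ with $r(T)=1$. Then $E\ne\{0\}$, so $\Gamma$ is compact and nonempty, and it is cyclic by Theorem~\ref{thm:main}. If $\Gamma$ contains a point that is not a root of unity, the powers of that point are dense in $\mathbb T$ and $\Gamma=\mathbb T$. Otherwise let $F$ be the set of orders of the elements of $\Gamma$. The powers of an element of order $q$ fill $C_q$, so $\Gamma=\bigcup_{q\in F}C_q$. If $F$ were infinite, the closed set $\Gamma$ would be dense in $\mathbb T$, hence equal to $\mathbb T$, which contains points that are not roots of unity. Conversely, the direct sum of the cyclic permutation matrices of sizes $q\in F$ has spectrum $\bigcup_{q\in F}C_q$, and the bilateral shift on $\ell^2(\mathbb Z)$ has spectrum $\mathbb T$, since Fourier series turn it into multiplication by $\omega$ on $L^2(\mathbb T)$.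
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:semi}]
Replacing $T(t)$ by $e^{-s(A)t}T(t)$ we may assume $s(A)=0$. For a positive semigroup the Laplace representation of the resolvent holds up to the spectral bound:
\[
R(\mu,A)z=\lim_{\tau\to\infty}\int_0^\tau e^{-\mu t}T(t)z\,dt\qquad\text{for all $z$ and all }\operatorname{Re}\mu>s(A);
\]
see \cite[C-III, Thm.~1.2]{nagel}. For $q=\sum_mc_m\bar\omega^m$ we have $e^{-t}q(e^{i\beta t})=\sum_mc_me^{-(1+im\beta)t}$, so the limit $\mathcal N(q)z=\lim_\tau\int_0^\tau e^{-t}q(e^{i\beta t})T(t)z\,dt$ exists and $N_m=R(1+im\beta,A)$. If $q\ge0$, then $\mathcal N(q)\ge0$ because the positive cone is closed. Since $\sigma(A)\subseteq\{\operatorname{Re}\le0\}$, formula \eqref{eq:res} gives $r(N_0)\le1$, and $i\beta$ is a boundary point of $\sigma(A)$. Take unit vectors $x_j$ with $(i\beta-A)x_j\to0$. Applying $N_1$ to $(1+i\beta-A)x_j=x_j+o(1)$ gives $x_j=N_1x_j+o(1)$. By Theorem~\ref{thm:abs} and \eqref{eq:res}, $\operatorname{dist}(1+in\beta,\sigma(A))\le1$. The distance to the closed set $\sigma(A)$ is attained,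 and $in\beta$ is the only point of the closed left half-plane within distance $1$ of $1+in\beta$. Hence $in\beta\in\sigma(A)$.
\end{proof}

\section{Reduction to kernels on a compact metric space}\label{sec:kernels}

From now on $\mathcal N$ satisfies the hypotheses of Theorem~\ref{thm:abs}. To run a Markov chain we need points, an exact eigenvector, and a substitute for the matrices $K_j$ of Section~\ref{sec:model}. Let $X$, $W$ be compact metrizable spaces. A \emph{kernel} from $X$ to $W$ is a family $K(s;\cdot)$, $s\in X$, of positive Borel measures on $W$ with bounded total masses such that $s\mapsto\int F\,dK(s)$ is Borel for every bounded Borel function $F$ on $W$.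

We use Kakutani's representation theorem in complex form: for $u\in E_+\setminus\{0\}$ the ideal $E_u=\{z:|z|\le cu\text{ for some }c\}$, with the norm $\inf\{c:|z|\le cu\}$, is isometrically isomorphic to $C(\tilde X)$ for a compact Hausdorff space $\tilde X$, in such a way that $u$ becomes $1$ and order and modulus become pointwise.

\begin{proposition}\label{prop:rep}
There are a compact metrizable space $X$, a norm $p$ on $C(X)$, a function $x\in C(X)$, linear operators on $C(X)$ again denoted by $N_m$, and a kernel $K_1$ from $X$ to $X\times\mathbb T$ of mass at most $2$, such that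
\begin{enumerate}
\item[(a)] $p(g)\le p(g')$ whenever $|g|\le|g'|$;
\item[(b)] $N_1x=x$, and $f=|x|$ satisfies $f\le1$ and $p(f)=1$;
\item[(c)] $p(N_m^jg)\le\|N_m^j\|\,p(g)$ for $m\in\mathbb Z$, $j\ge0$, where $\|N_m^j\|$ is the norm in $\mathcal L(E)$;
\item[(d)] $(N_mg)(s)=\int\bar\omega^mg(t)\,K_1(s;dt,d\omega)$ for $g\in C(X)$, $s\in X$, $m\in\mathbb Z$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Step 1: an exact eigenvector.} The space $\ell^\infty(E_{\mathbb R})$ is a Banach lattice under the componentwise order, $c_0(E_{\mathbb R})$ is a closed ideal, and the quotient is a Banach lattice with norm $\limsup_j\|z_j\|$ and componentwise lattice operations. Its complexification $\hat E$ consists of the classes $[z_j]$ of bounded sequences in $E$ modulo null sequences. The modulus is componentwise too. Indeed, $\mu_N(z)=\max_{0\le k<N}\operatorname{Re}(e^{2\pi ik/N}z)$ satisfies $\cos(\pi/N)|z|\le\mu_N(z)\le|z|$ in every complex Banach lattice (this holds pointwise in $E_{|z|}\cong C(\tilde X)$), and $\mu_N([z_j])=[\mu_N(z_j)]$; letting $N\to\infty$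 gives $|[z_j]|=[\,|z_j|\,]$ and $\|[z_j]\|=\limsup_j\|z_j\|$. For $S\in\mathcal L(E)$ let $\hat S[z_j]=[Sz_j]$. The map $S\mapsto\hat S$ is linear and multiplicative, does not increase norms, and preserves positivity. So $q\mapsto\widehat{\mathcal N(q)}$ is positive, $\|\hat N_m^{\,j}\|\le\|N_m^j\|$, and $r(\hat N_0)\le1$. If $\|x_j\|=1$ and $N_1x_j-x_j\to0$, then $x=[x_j]$ has $\|x\|=1$ and $\hat N_1x=x$. We work in $\hat E$ and omit the hats on operators. Let $f=|x|$.

\emph{Step 2: an invariant space of continuous functions.} The real and imaginary parts $c,c'$ of $\bar\omega^m$ are real trigonometric polynomials with $1\pm c\ge0$ and $1\pm c'\ge0$. For $z\ge0$ this gives $N_0z\pm\mathcal N(c)z\ge0$, so $|\mathcal N(c)z|\le N_0z$, the same for $c'$, and $|N_mz|\le2N_0z$. A general $z$ is a combination, with coefficients $\pm1,\pm i$, of the four positive and negative parts of $\operatorname{Re}z$ and $\operatorname{Im}z$, each at most $|z|$. Hence $|N_mz|\le8N_0|z|$. Let $u=\sum_{j\ge0}2^{-j}N_0^jf$, which converges since $r(N_0)<2$. Then $f\le u$ and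 $N_0u=2(u-f)\le2u$. If $|z|\le u$, then $|N_mz|\le16u$. So every $N_m$ maps $\hat E_u\cong C(\tilde X)$ into itself and is bounded for the supremum norm, $x\in C(\tilde X)$, $f\le1$ and $N_01\le2$.

The space $\tilde X$ may be too large for measurable kernels, so we pass to a metrizable quotient. Let $D_0$ be the $*$-algebra over $\mathbb Q+i\mathbb Q$ generated by $1$ and $x$, and let $D_{j+1}$ be the one generated by $D_j\cup\bigcup_mN_mD_j$. The union $\bigcup_jD_j=\{d_1,d_2,\dots\}$ is countable, and its closure $D$ in $C(\tilde X)$ is a closed unital $*$-subalgebra that contains $x$ and is invariant under each $N_m$, by continuity. Let $X$ be the image of $\pi=(d_1,d_2,\dots):\tilde X\to\mathbb C^{\mathbb N}$, a compact metrizable space. The map $g\mapsto g\circ\pi$ is an isometric $*$-homomorphism $C(X)\to C(\tilde X)$ that preserves order and modulus. By the Stone--Weierstrass theorem $C(X)$ is generated by $1$ and the coordinates, so the image is $D$. Identify $C(X)$ with $D$ and let $p$ be the restriction of the norm of $\hat E$. Then (a), (b),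 (c) hold.

\emph{Step 3: the kernel.} Let $\mathcal W\subset C(X\times\mathbb T)$ be the space of finite sums $F=\sum_mg_m(t)\bar\omega^m$ with $g_m\in C(X)$; the $g_m$ are the Fourier coefficients of $F$ in $\omega$, so they are unique. For $s\in X$ put $\ell_s(F)=\sum_m(N_mg_m)(s)$. We claim that $\ell_s(F)\ge0$ if $F\ge0$. The hypothesis on $\mathcal N$ covers products $e(t)q(\omega)$ with $e,q\ge0$, so we approximate $F$ by sums of these. Given $\varepsilon>0$, cover $X$ by finitely many nonempty open sets $U_i$ on which each of the finitely many $g_m$ oscillates by at most $\varepsilon$, and take a subordinate partition of unity $(e_i)$ and points $t_i\in U_i$. The functions $g_m^\varepsilon=\sum_ig_m(t_i)e_i$ satisfy $\|g_m^\varepsilon-g_m\|_\infty\le\varepsilon$, and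
\[
\sum_m(N_mg_m^\varepsilon)(s)=\sum_i\big(\mathcal N(F(t_i,\cdot))e_i\big)(s)\ge0 .
\]
As the $N_m$ are bounded for the supremum norm, $\varepsilon\to0$ proves the claim.

The space $\mathcal W$ is a self-adjoint unital algebra that separates points, so it is dense. For real $F\in\mathcal W$ we have $\|F\|_\infty\pm F\ge0$, hence $|\ell_s(F)|\le\ell_s(1)\|F\|_\infty\le2\|F\|_\infty$. So $\ell_s$ is bounded, uniformly in $s$, and extends to $C(X\times\mathbb T)$. The extension is positive: approximate $F\ge0$ by real $F_k\in\mathcal W$ and note that $F_k+\|F-F_k\|_\infty\ge0$. The Riesz representation theorem gives a positive measure $K_1(s;\cdot)$ of mass $(N_01)(s)\le2$ satisfying (d). The map $s\mapsto\int F\,dK_1(s)$ is continuous for $F\in\mathcal W$, hence for all $F\in C(X\times\mathbb T)$ by uniform approximation. The bounded functions $F$ for which it is Borel form a vector space closed under bounded monotone limits; on a compact metrizable space the continuous functions generate the Borel $\sigma$-algebra, so by the monotone class theorem this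 space contains all bounded Borel functions.
\end{proof}

\subsection*{Powers and constants}
Kernels are composed by moving the point and multiplying the phases. Define $K_L$ for $L\ge2$ recursively by
\[
\int F\,dK_L(s)=\int K_1(s;dt_1,d\omega_1)\int K_{L-1}(t_1;dt,d\omega)\,F(t,\omega_1\omega).
\]
These are kernels of mass at most $2^L$, and
\begin{equation}\label{eq:power}
(N_m^Lg)(s)=\int\bar\omega^mg(t)\,K_L(s;dt,d\omega)\qquad(g\in C(X),\ m\in\mathbb Z),
\end{equation}
by induction: for $F=\bar\omega^mg$ the inner integral is $\bar\omega_1^m(N_m^{L-1}g)(t_1)$, and (d) applies.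

\emph{Assume, for a contradiction, that $r(N_n)<1$ for some $n\in\mathbb Z$.} Since $\big(\|N_n^L\|\,\|N_0^L\|^2\big)^{1/L}\to r(N_n)r(N_0)^2<1$, we can fix $L\ge1$ such that $M=N_0^L$, $B=N_n^L$, $\kappa=\|B\|$ satisfy $4e^4\kappa\|M\|^2\le1$. Let $K=K_L$. By \eqref{eq:power}, $M$ and $B$ are given by the measures $M(s,dt)=\int_\omega K(s;dt,d\omega)$ and $B(s,dt)=\int_\omega\bar\omega^nK(s;dt,d\omega)$ on $X$, and $M^k$ is given by the $k$-fold composition $M^k(s,dt)$ of the kernel $M$. From $N_1^Lx=x$,
\begin{equation}\label{eq:eigen}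
\int\bar\omega\,x(t)\,K(s;dt,d\omega)=x(s)\quad(s\in X),\qquad\text{hence}\quad f\le Mf.
\end{equation}
So $f\le M^kf$, and $1=p(f)\le p(M^kf)\le\|M^k\|$. Together with $r(N_0)\le1$ this gives $0\le\log\|M^k\|=o(k)$. Put
\begin{equation}\label{eq:const}
a=2\log\|M\|+4,\qquad\delta=\frac1{4(n^2+1)},\qquad\text{so that}\quad e^a\kappa\le\frac14,\quad n^2\delta\le\frac14.
\end{equation}

\subsection*{The dual norm}
The norms of $M$ and $B$ control continuous functions only, while the phase $x/|x|$ and the potentials below are merely Borel. We therefore let the operators act on measures. All measures are Borel. For a finite positive measure $\nu$ on $X$ let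
\[
p^*(\nu)=\sup\Big\{\int g\,d\nu:\ g\in C(X)_+,\ p(g)\le1\Big\}\in[0,\infty].
\]
It is monotone in $\nu$, and $\int g\,d\nu\le p(g)p^*(\nu)$ for $g\in C(X)_+$ if $p^*(\nu)<\infty$. Call a Borel function $g:X\to[0,\infty]$ \emph{admissible} if $\int g\,d\nu\le p^*(\nu)$ for every finite positive measure $\nu$ on $X$. Every $g\in C(X)_+$ with $p(g)\le1$ is admissible, in particular $f$, and by Fatou's lemma so is $\liminf_jg_j$ for a sequence of admissible functions $g_j$.

For $S\in\{B,M^k\}$ and a finite complex measure $\nu$ let $S'\nu=\int\nu(ds)S(s,\cdot)$. Thus $\int G\,d(S'\nu)=\int\nu(ds)\int S(s,dt)G(t)$ for bounded Borel $G$, and this equals $\int SG\,d\nu$ for $G\in C(X)$. If $p^*(|\nu|)<\infty$, then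
\begin{equation}\label{eq:dual}
p^*(|S'\nu|)\le\|S\|\,p^*(|\nu|).
\end{equation}
Indeed, let $g\in C(X)_+$ with $p(g)\le1$, and let $\chi$ range over $C(X)$ with $|\chi|\le1$. By the Riesz representation theorem and Proposition~\ref{prop:rep}(a),(c),
\[
\int g\,d|S'\nu|=\sup_\chi\Big|\int S(g\chi)\,d\nu\Big|\le\sup_\chi\int|S(g\chi)|\,d|\nu|\le\sup_\chi p(S(g\chi))\,p^*(|\nu|)\le\|S\|\,p^*(|\nu|).
\]

The next lemma is the only form in which operator norms enter later. Part (b) says that the smallness of $B$ survives arbitrary Borel changes of phase on both sides.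

\begin{lemma}\label{lem:bilinear}
Let $g$ be admissible and let $\Psi$ be a finite positive measure with $p^*(\Psi)<\infty$.
\begin{enumerate}
\item[(a)] $\int\Psi(ds)\int M^k(s,dt)g(t)\le\|M^k\|\,p^*(\Psi)$.
\item[(b)] If $\nu$ is a complex measure with $|\nu|\le\Psi$ and $G:X\to\mathbb C$ is Borel with $|G|\le g$, then
\[
\Big|\int\nu(ds)\int\bar\omega^nG(t)\,K(s;dt,d\omega)\Big|\le\kappa\,p^*(\Psi).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By monotone convergence the left side is $\int g\,d\big((M^k)'\Psi\big)$, which is at most $p^*((M^k)'\Psi)\le\|M^k\|p^*(\Psi)$ by admissibility and \eqref{eq:dual}.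

(b) By admissibility and \eqref{eq:dual}, $\int|G|\,d|B'\nu|\le p^*(|B'\nu|)\le\kappa\,p^*(|\nu|)\le\kappa\,p^*(\Psi)$. It remains to see that the double integral equals $\int G\,d(B'\nu)$. This holds by definition for the bounded functions $G1_{\{|G|\le j\}}$. Dominated convergence applies on both sides, because $G$ is $|B'\nu|$-integrable and $\int|\nu|(ds)\int|G|\,dK(s)\le\|M\|p^*(\Psi)<\infty$ by (a).
\end{proof}

Finally, the starting point $s_0$ of Section~\ref{sec:model} is replaced by a norming measure. The functional $g\mapsto p(g^+)$ is sublinear on the real space $C(X;\mathbb R)$ and dominates $cf\mapsto c$ on the line $\mathbb Rf$. A Hahn--Banach extension $\varphi$ satisfies $\varphi(g)\le p(g^+)=0$ for $g\le0$, so it is a positive measure. Let $\Phi_0$ be its restriction to the open set $Y=\{f>0\}$. Then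
\begin{equation}\label{eq:phi0}
p^*(\Phi_0)\le1,\qquad\int f\,d\Phi_0=1 .
\end{equation}

\section{The Markov chain and alignment of phases}\label{sec:chain}

On $Y$ let $V=\log(Mf/f)$, a continuous function with values in $[0,\infty)$ by \eqref{eq:eigen}, and let
\[
P(s,dt)=\frac{M(s,dt)f(t)}{(Mf)(s)}=e^{-V(s)}\,\frac{M(s,dt)f(t)}{f(s)} .
\]
Each $P(s,\cdot)$ is a probability measure carried by $Y$. Let $(X_k)_{k\ge0}$ be the Markov chain on $Y$ with transition kernel $P$ and initial law $w_0=f\Phi_0$, let $w_k$ be the law of $X_k$, and let $\Phi_k=f^{-1}w_k$, a measure on $Y$. The law of $(X_k,X_{k+1})$ is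
\begin{equation}\label{eq:pair}
w_k(ds)P(s,dt)=\Phi_k(ds)\,e^{-V(s)}M(s,dt)f(t).
\end{equation}
Taking the second marginal and dividing by $f(t)$ on $Y$ gives $\Phi_{k+1}\le M'\Phi_k$. By induction $\Phi_k\le(M^k)'\Phi_0$, so $\Phi_k$ is finite and $p^*(\Phi_k)\le\|M^k\|$ by \eqref{eq:dual} and \eqref{eq:phi0}.

Let $v_k=\mathbb E\,V(X_k)$. Call $k\ge0$ \emph{good} if $v_k\le\delta$ and \emph{bad} otherwise, and let $b_k$ be the number of bad indices $j<k$.

\begin{lemma}\label{lem:budget}
$\sum_{j<k}v_j\le\log\|M^k\|$. Consequently $b_k\le\delta^{-1}\log\|M^k\|=o(k)$.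
\end{lemma}

\begin{proof}
In $w_0(ds_0)\prod_{j<k}P(s_j,ds_{j+1})$ the factors $f$ telescope, so the law of $(X_0,\dots,X_k)$ on $Y^{k+1}$ is $\Phi_0(ds_0)\prod_{j<k}\big[e^{-V(s_j)}M(s_j,ds_{j+1})\big]f(s_k)$. Multiply by $\exp\sum_{j<k}V(s_j)$, enlarge the domain of $s_1,\dots,s_k$ to $X$, and use Lemma~\ref{lem:bilinear}(a) with $g=f$:
\[
\mathbb E\exp\sum_{j<k}V(X_j)\le\int\Phi_0(ds)\int M^k(s,dt)f(t)\le\|M^k\|.
\]
Jensen's inequality finishes the proof.
\end{proof}

To see phases we keep the variable $\omega$ in \eqref{eq:pair}. Let $\sigma=x/|x|$ on $Y$ and $\sigma=1$ off $Y$; this is a unimodular Borel function with $\sigma f=x$. On $Y\times X\times\mathbb T$ let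
\[
Q_k(ds,dt,d\omega)=\Phi_k(ds)\,e^{-V(s)}K(s;dt,d\omega)f(t),\qquad\zeta=\bar\omega\,\overline{\sigma(s)}\,\sigma(t),\qquad J_k=\int\zeta^n\,dQ_k .
\]
The $(s,t)$-marginal of $Q_k$ is \eqref{eq:pair}, so $Q_k$ is a probability measure.

\begin{lemma}\label{lem:align}
If $k$ is good, then $\operatorname{Re}J_k\ge\frac34$.
\end{lemma}

\begin{proof}
By \eqref{eq:eigen} and $\overline{\sigma}x=f$,
\[
\int\zeta\,dQ_k=\int\Phi_k(ds)\,e^{-V(s)}\,\overline{\sigma(s)}\,x(s)=\int e^{-V}\,dw_k .
\]
So $\int(1-\operatorname{Re}\zeta)\,dQ_k=\mathbb E(1-e^{-V(X_k)})\le v_k\le\delta$. By \eqref{eq:phase} and \eqref{eq:const}, $1-\operatorname{Re}J_k\le n^2\delta\le\frac14$.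
\end{proof}

\begin{remark}\label{rem:power}
The number $J_k$ is a pairing through the small operator $B$: it is the double integral of Lemma~\ref{lem:bilinear}(b) with $\nu=e^{-V}\bar\sigma^n\Phi_k$ and $G=\sigma^nf$. Hence $|J_k|\le\kappa\,p^*(\Phi_k)\le\kappa\|M^k\|$. If $C=\sup_j\|N_0^j\|<\infty$, the proof ends here: choose $L$ with $\kappa C<\frac34$ as well; by Lemma~\ref{lem:budget} some $k$ is good, and then $\frac34\le|J_k|\le\kappa C$. Without such a bound, the time by which a good step is guaranteed depends on $L$, and we have no reason to expect $\|M^k\|<1/\kappa$ at that time. The loss occurs because $w_k=f\Phi_k$ is an unbalanced factorization: the pairing $\int f\,d\Phi_k$ is $1$, while the product $p(f)\,p^*(\Phi_k)$ may be large.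
\end{remark}

\section{Balanced factorization of a probability measure}\label{sec:factor}

We refactor $w_k=g\Psi$ with both factors in the respective unit balls. The function $g$ is found by maximizing $\int\log g\,dw$ over the unit ball of $p$; the first-order condition at the maximum is the bound for $\Psi$. The unit ball has no compactness, and strict concavity of the logarithm makes maximizing sequences converge instead. The statement is of Lozanovskii type.

\begin{lemma}\label{lem:factor}
Let $\Phi$ be a finite positive measure on $Y$ with $p^*(\Phi)<\infty$ such that $w=f\Phi$ is a probability measure. Then $\log f\in L^1(w)$, and there is a Borel function $g:X\to[0,\infty]$ with $0<g<\infty$ $w$-a.e.\ and $\log g\in L^1(w)$ such that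
\begin{enumerate}
\item[(i)] $g$ is admissible;
\item[(ii)] $\Psi=g^{-1}w$ is a finite measure with $p^*(\Psi)\le1$;
\item[(iii)] $\int\log g\,dw\ge\int\log f\,dw$.
\end{enumerate}
\end{lemma}

\begin{example}\label{ex:lq}
If $p$ is the supremum norm, take $g=1$ and $\Psi=w$; then $\log(g/f)=-\log f$ is the potential of Section~\ref{sec:model}. If $X$ is finite and $p$ is the $\ell^q$-norm, $1<q<\infty$, with $1/q+1/q'=1$, take $g=w^{1/q}$ and $\Psi=w^{1/q'}$. Here $p^*$ is the $\ell^{q'}$-norm, $\|g\|_q=\|\Psi\|_{q'}=1$, and $\int\log(g/f)\,dw=\frac1q\sum_{w>0}w\log(w/f^q)$ is $1/q$ times the relative entropy of $w$ with respect to the probability vector $f^q$, which is nonnegative by Jensen's inequality. In this case $g$ depends on $w$.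
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:factor}]
Since $0<f\le1$ on $Y$, $\int|\log f|\,dw=\int f|\log f|\,d\Phi\le\Phi(Y)/e<\infty$. Let $U=\{g\in C(X)_+:p(g)\le1\}$, a convex set containing $f$, and let $\gamma=\sup_{g\in U}\int\log g\,dw$. The integrals are defined in $[-\infty,\infty)$ because each $g$ is bounded, and $\gamma\ge\int\log f\,dw>-\infty$. By Jensen's inequality, for $g\in U$,
\begin{equation}\label{eq:upper}
\int\log g\,dw-\int\log f\,dw\le\log\int\frac gf\,dw=\log\int g\,d\Phi\le\log p^*(\Phi),
\end{equation}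
so $\gamma<\infty$.

\emph{Convergence of a maximizing sequence.} Choose $g_j\in U$ with $\int\log g_j\,dw\ge\gamma-1/j$; then $\log g_j\in L^1(w)$. Let $y=\log g_j-\log g_l$. Since $\cosh(y/2)=(g_j+g_l)/(2\sqrt{g_jg_l})$ and $\frac12(g_j+g_l)\in U$,
\[
\int\log\cosh(y/2)\,dw=\int\Big[\log\frac{g_j+g_l}2-\frac12\log g_j-\frac12\log g_l\Big]dw\le\frac1{2j}+\frac1{2l}.
\]
The function $y\mapsto\log\cosh(y/2)$ is even, convex, and vanishes only at $0$, so $|y|^{-1}\log\cosh(y/2)$ increases with $|y|$. Hence for $\eta>0$ we have $|y|\le\eta+C_\eta\log\cosh(y/2)$ on $\mathbb R$ with $C_\eta=\eta/\log\cosh(\eta/2)$. It follows that $\limsup_{j,l}\|\log g_j-\log g_l\|_{L^1(w)}\le\eta$ for every $\eta$. Pass to a subsequence along which $\log g_j$ converges in $L^1(w)$ and $w$-a.e., and let $g=\liminf_jg_j$ pointwise on all of $X$. Then $0<g<\infty$ $w$-a.e., $\log g\in L^1(w)$ and $\int\log g\,dw=\gamma$. This gives (iii), and (i) holds because each $g_j$ is admissible.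

\emph{The first-order condition.} Let $g'\in U$, $\theta\in(0,1)$ and $z=g'/g$. The limit $g$ need not lie in $U$, so we perturb $g_j$. The functions
\[
\log\big((1-\theta)g_j+\theta g'\big)-\log(1-\theta)-\log g_j
\]
are nonnegative $w$-a.e., converge $w$-a.e.\ to $\log(1-\theta+\theta z)-\log(1-\theta)$, and have integrals at most $\gamma-\log(1-\theta)-\int\log g_j\,dw\to-\log(1-\theta)$, because $(1-\theta)g_j+\theta g'\in U$. Fatou's lemma gives $\int\log(1-\theta+\theta z)\,dw\le0$. The function $\theta\mapsto\log(1-\theta+\theta z)$ is concave and vanishes at $0$, so $\theta^{-1}\log(1-\theta+\theta z)$ increases to the derivative $z-1$ as $\theta\downarrow0$; at $\theta=\frac12$ it is at least $-2\log2$. Monotone convergence gives $\int(z-1)\,dw\le0$, that is, $\int g'\,d\Psi\le1$. The constant $g'=1/p(1)$ shows that $\Psi$ is finite, and (ii) follows.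
\end{proof}

\section{The potential and its drift}\label{sec:drift}

For each $k\ge0$ let $g_k$ and $\Psi_k$ be given by Lemma~\ref{lem:factor} for $\Phi=\Phi_k$, $w=w_k$. Let $Z_k=\{s\in Y:0<g_k(s)<\infty\}$, so that $w_k(Z_k)=1$, and define
\[
h_k=\log(g_k/f)\ \text{ on }Z_k,\qquad H_k=\mathbb E\,h_k(X_k),\qquad\Delta_k=h_{k+1}(X_{k+1})-h_k(X_k).
\]
Each $h_k$ is $w_k$-integrable, so $H_k$ is finite, $\Delta_k$ is integrable and $\mathbb E\,\Delta_k=H_{k+1}-H_k$. By (iii) and \eqref{eq:upper}, $0\le H_k\le\log p^*(\Phi_k)$: the number $H_k$ measures how far the factorization $w_k=f\Phi_k$ is from balanced. Only the lower bound $H_k\ge0$ is needed.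

We rewrite $Q_k$ in terms of the balanced factors. Let
\[
\Lambda_k(ds,dt,d\omega)=1_{Z_k}(s)\,1_{Z_{k+1}}(t)\,\Psi_k(ds)\,K(s;dt,d\omega)\,g_{k+1}(t).
\]
By Lemma~\ref{lem:bilinear}(a), with (i) for $g_{k+1}$ and (ii) for $\Psi_k$, this positive measure has mass at most $\|M\|$. The measure $Q_k$ is carried by $Z_k\times Z_{k+1}\times\mathbb T$, because its first two marginals are $w_k$ and $w_{k+1}$. Moreover $\Phi_k=(g_k/f)\Psi_k=e^{h_k}\Psi_k$, and $f=e^{-h_{k+1}}g_{k+1}$ on $Z_{k+1}$. Therefore
\begin{equation}\label{eq:Q}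
Q_k=e^{\,y-V(s)}\,\Lambda_k,\qquad y=y(s,t)=h_k(s)-h_{k+1}(t),
\end{equation}
and the law of $y$ under $Q_k$ is the law of $-\Delta_k$. A first consequence is that the potential cannot easily rise: for every $k$,
\begin{equation}\label{eq:exp}
\mathbb E\,e^{\Delta_k}=\int e^{-y}\,dQ_k=\int e^{-V(s)}\,d\Lambda_k\le\|M\|.
\end{equation}

At a good step it must often fall. In \eqref{eq:Q} the balanced measure $\Lambda_k$ is weighted by $e^y$, so the large value of $J_k$ can only come from the region where $e^y$ exceeds roughly $1/\kappa$. To prove this we need a function that equals $e^y$ for $y\le a$, is dominated by $e^y$ for $y>a$, and is $e^a$ times an average of the characters $e^{i\tau y}=e^{i\tau h_k(s)}e^{-i\tau h_{k+1}(t)}$, which factor into unimodular functions of $s$ and of $t$. The function $\psi(y)=e^{a-|y-a|}$ does this. It equals $e^y$ for $y\le a$ and $e^{2a-y}\le e^y$ for $y>a$, and the Fourier transform of the Cauchy distribution, $e^{-|y|}=\int_{\mathbb R}e^{i\tau y}\frac{d\tau}{\pi(1+\tau^2)}$, gives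
\begin{equation}\label{eq:cauchy}
\psi(y)=e^a\int_{\mathbb R}e^{-i\tau a}\,e^{i\tau y}\,\frac{d\tau}{\pi(1+\tau^2)} .
\end{equation}

\begin{lemma}\label{lem:fall}
If $k$ is good, then $\mathbb P(\Delta_k<-a)\ge\frac12$.
\end{lemma}

\begin{proof}
By \eqref{eq:Q}, $J_k=\int e^y\,e^{-V(s)}\zeta^n\,d\Lambda_k$. Let $J_k'=\int\psi(y)\,e^{-V(s)}\zeta^n\,d\Lambda_k$. Since $e^y-\psi(y)$ vanishes for $y\le a$ and lies in $[0,e^y]$ for $y>a$,
\[
|J_k-J_k'|\le\int_{\{y>a\}}e^{\,y-V(s)}\,d\Lambda_k=Q_k(y>a)=\mathbb P(\Delta_k<-a).
\]
Insert \eqref{eq:cauchy} into $J_k'$. Fubini's theorem applies because $\Lambda_k$ is finite and $|e^{i\tau y}e^{-V}\zeta^n|\le1$. Since $\zeta^n=\bar\omega^n\,\overline{\sigma(s)}^{\,n}\sigma(t)^n$,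
\[
J_k'=e^a\int_{\mathbb R}e^{-i\tau a}\Big[\int\nu_\tau(ds)\int\bar\omega^nG_\tau(t)\,K(s;dt,d\omega)\Big]\frac{d\tau}{\pi(1+\tau^2)},
\]
where
\[
\nu_\tau=1_{Z_k}\,e^{i\tau h_k}e^{-V}\bar\sigma^n\,\Psi_k,\qquad G_\tau=1_{Z_{k+1}}\,e^{-i\tau h_{k+1}}\sigma^ng_{k+1}.
\]
Here $|\nu_\tau|\le\Psi_k$, and $G_\tau$ is a complex Borel function with $|G_\tau|\le g_{k+1}$. By Lemma~\ref{lem:bilinear}(b) the bracket has modulus at most $\kappa\,p^*(\Psi_k)\le\kappa$. The Cauchy weight has total mass $1$, so $|J_k'|\le e^a\kappa\le\frac14$ by \eqref{eq:const}. With Lemma~\ref{lem:align}, $\mathbb P(\Delta_k<-a)\ge|J_k|-|J_k'|\ge\frac34-\frac14$.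
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:abs}]
Apply Lemma~\ref{lem:drift} to $\Delta_k$ with $C=\|M\|\ge1$, using \eqref{eq:exp}. It gives $H_{k+1}-H_k\le\log\|M\|$ for every $k$, and $H_{k+1}-H_k\le-1$ for good $k$ by Lemma~\ref{lem:fall}. Summing,
\[
0\le H_k\le H_0-(k-b_k)+b_k\log\|M\|.
\]
Since $b_k=o(k)$ by Lemma~\ref{lem:budget}, the right side tends to $-\infty$. This contradicts the assumption $r(N_n)<1$, so $r(N_n)\ge1$ for every $n\in\mathbb Z$.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $r(N_0)\le1$ was used three times: to construct $u$, to make $\kappa$ small compared with $\|M\|^{-2}$, and to obtain $b_k=o(k)$. The last two uses need only subexponential growth of $\|N_0^j\|$, which is what $r(N_0)\le1$ means, and this is why no further growth condition appears. The exponent $2$ in $\kappa\|M\|^2$ comes from Lemma~\ref{lem:drift}: a fall by $a$ with probability $\frac12$ must outweigh a possible average rise by $\log\|M\|$. Positivity of $\mathcal N$ on all nonnegative trigonometric polynomials, and not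 only of $N_0$, gives one positive kernel $K$ that represents $N_0^L$, $N_1^L$ and $N_n^L$ at once, so that alignment of phases can be read off from $N_1^L$ and transferred to $N_n^L$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{A Markov Operator and a Markov Semigroup on $C(K)$ with Non-Cyclic Peripheral Point Spectrum},
\texttt{http://www.uni-ulm.de/\allowbreak fileadmin/\allowbreak website\_uni\_ulm/\allowbreak mawi.inst.020/\allowbreak glueck/\allowbreak Dateien\_fuer\_Homepage/\allowbreak Artikel\_und\_Preprints/\allowbreak J\_Glueck\_Markov\_Operators\_\allowbreak with\_Non\_Cyclic\_\allowbreak Peripheral\_Point\_Spectrum.pdf}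

\bibitem{nagel}
Nagel (ed.), \emph{One-parameter Semigroups of Positive Operators}, LNM 1184.

\end{thebibliography}
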